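# Subspaces of cyclic vectors for the backward shift, invariant under a universal adjoint Toeplitz operator

## 1. Analytic Toeplitz operators, model spaces, cyclic vectors

Let $H^2=H^2(\mathbb D)$ be the space of analytic functions $h(z)=\sum_{n\ge 0}a_nz^n$ on the unit disc with $\|h\|^2=\sum|a_n|^2<\infty$. Inner products are linear in the first variable. A subspace means a norm-closed linear manifold. We use the usual boundary values: $H^2$ is identified with a closed subspace of $L^2(\mathbb T)$, $\mathbb T=\partial\mathbb D$, and $L^2(\mathbb T)=H^2\oplus\overline{zH^2}$. Put $\mathbb D_e=\{1<|z|\le\infty\}$. For $h$ on $\mathbb D$ let $h^*(z)=\overline{h(1/\bar z)}$, an analytic function on $\mathbb D_e$ when $h$ is analytic on $\mathbb D$.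

**Definition 1 (analytic Toeplitz operator).** For $\varphi\in H^\infty$, $T_\varphi h=\varphi h$ on $H^2$. Its adjoint is determined by $\langle T_\varphi^*f,g\rangle=\langle f,\varphi g\rangle$.

Hence $T_\varphi^*T_\psi^*=T_{\varphi\psi}^*=T_\psi^*T_\varphi^*$, and $T_{\varphi-\bar\mu}^*=T_\varphi^*-\mu$ for $\mu\in\mathbb C$. The operator $T_z$ is the shift, and $T_z^*$ is the backward shift $f\mapsto (f-f(0))/z$.

**Example 1.** For $a\in\mathbb D$ let $k_a(z)=1/(1-\bar az)$, so that $\langle f,k_a\rangle=f(a)$. Then $\langle T_\varphi^*k_a,g\rangle=\overline{\langle\varphi g,k_a\rangle}=\overline{\varphi(a)}\,\overline{g(a)}$, which says $T_\varphi^*k_a=\overline{\varphi(a)}\,k_a$. Adjoints of analytic Toeplitz operators have many eigenvectors. This fact drives the whole talk.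

**Definition 2 (inner function, model space).** $\theta\in H^\infty$ is inner if $|\theta|=1$ a.e. on $\mathbb T$. Then $K_\theta=H^2\ominus\theta H^2=\ker T_\theta^*$.

If $\theta$ is inner, $T_\theta$ is an isometry, so $T_\theta^*T_\theta=I$ and $T_\theta^*$ is onto. Beurling's theorem says that every nonzero $T_z$-invariant subspace of $H^2$ is $\theta H^2$ for some inner $\theta$.

**Example 2.** $K_{z^n}$ is the space of polynomials of degree less than $n$. If $\theta(a)=0$ then $k_a\in K_\theta$, since $\langle\theta g,k_a\rangle=\theta(a)g(a)=0$. Kernels $k_a$ at distinct points are linearly independent (pair a vanishing combination with interpolating polynomials). So if $\theta$ has infinitely many zeros (hence infinitely many distinct ones, multiplicities being finite), then $\dim K_\theta=\infty$. Finally, let $u$ be a finite Blaschke product with a simple zero at $a$. On $\mathbb T$,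
$$\bar u\cdot\frac{u}{z-a}=\frac{1}{z-a}=\frac{\bar z}{1-a\bar z}=\sum_{n\ge0}a^n\bar z^{\,n+1}\perp H^2,$$
so $u/(z-a)\perp uH^2$, that is, $u/(z-a)\in K_u$.

**Definition 3 (cyclic vector).** $f\in H^2$ is cyclic (always: for $T_z^*$) if the closed linear span of $\{(T_z^*)^nf:n\ge0\}$ is $H^2$.

**Example 3.** A polynomial is not cyclic, since its orbit stays among polynomials of bounded degree. The kernel $k_a$ is not cyclic, since $T_z^*k_a=\bar ak_a$. The function $f=e^z$ is cyclic. To see this, let $a_n=1/n!$ and let $N$ be the closed span of the orbit. Suppose $1,z,\dots,z^{r-1}\in N$ (no assumption if $r=0$). Then $N$ contains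
$$\frac1{a_{n+r}}\Big(T_z^{*n}f-\sum_{k<r}a_{n+k}z^k\Big)=z^r+\sum_{k>r}\frac{a_{n+k}}{a_{n+r}}z^k ,$$
and $a_{n+k}/a_{n+r}\le(n+r+1)^{-(k-r)}$, so this tends to $z^r$ as $n\to\infty$. Thus $z^r\in N$ for all $r$, and $N=H^2$.

**Lemma 1.** A vector $f\in H^2$ is non-cyclic iff $T_h^*f=0$ for some $h\in H^\infty\setminus\{0\}$, and $h$ may then be taken inner. The non-cyclic vectors form a linear manifold that is invariant under $T_z^*$ and under $f(z)\mapsto f(-z)$.

*Proof.* If $f$ is non-cyclic, the orthogonal complement of the orbit's closed span is a nonzero $T_z$-invariant subspace, so it equals $\theta H^2$ with $\theta$ inner, and $f\in K_\theta=\ker T_\theta^*$. Conversely, if $T_h^*f=0$ then $f\perp hH^2$, and $\langle T_z^{*n}f,hg\rangle=\langle f,h z^ng\rangle=0$, so the whole orbit is orthogonal to $hH^2\ne0$.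

If $T_{h_1}^*f_1=0=T_{h_2}^*f_2$, then $T_{h_1h_2}^*(f_1+f_2)=T_{h_2}^*T_{h_1}^*f_1+T_{h_1}^*T_{h_2}^*f_2=0$, and $h_1h_2\ne0$. Scalar multiples are clear. If $T_h^*f=0$ then $T_h^*T_z^*f=T_z^*T_h^*f=0$. Finally $\langle f(-z),h(-z)g(z)\rangle=\langle f(z),h(z)g(-z)\rangle=0$, so $f(-z)$ is annihilated by $T^*_{h(-z)}$. $\square$

## 2. Universal operators and Caradus's criterion

**Definition 4 (universality in the sense of Rota).** A bounded operator $U$ on a separable infinite-dimensional Hilbert space is universal if for every bounded $T$ on a separable infinite-dimensional Hilbert space there are a closed $U$-invariant subspace $M$ and a scalar $\lambda\ne0$ such that $\lambda T$ is similar to $U|_M$.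

**Example 4.** The backward shift $T_z^*$ is not universal. Taking $T=0$ in the definition, a universal operator must vanish on an infinite-dimensional subspace, but $\ker T_z^*$ is the line of constants. A scalar operator is not universal either, since all its restrictions are scalar.

**Theorem (Caradus, Proc. AMS 23 (1969), 526–527).** A surjective operator $U$ with infinite-dimensional kernel on a separable Hilbert space is universal.

*Proof.* We give the short argument because the same construction returns later. Since $U$ is onto, $U^*$ is bounded below and $UU^*$ is invertible. Let $V=U^*(UU^*)^{-1}$. Then $UV=I$ and $\operatorname{ran}V\perp\ker U$. Given $T$ on $H$, let $W:H\to\ker U$ be an isometry into, choose $\lambda\ne0$ with $|\lambda|\,\|T\|\,\|V\|<1$, and put $X=\sum_{n\ge0}\lambda^nV^nWT^n$. As $UW=0$ and $UV=I$, we get $UX=\lambda XT$. As $W^*V=0$, we get $W^*X=W^*W=I$, so $\|Xx\|\ge\|x\|$. Thus $M=\operatorname{ran}X$ is closed and $U$-invariant, and $X$ gives the similarity of $\lambda T$ and $U|_M$. $\square$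

**Example 5.** Let $\varphi$ be inner with infinitely many zeros. Then $T_\varphi^*$ is onto and $\ker T_\varphi^*=K_\varphi$ is infinite-dimensional by Example 2. So $T_\varphi^*$ is universal.

## 3. Can a universal $T_\varphi^*$ leave a space of cyclic vectors invariant?

It is known that there are infinite-dimensional closed subspaces of $H^2$ all of whose nonzero vectors are cyclic. The question, which comes from "Consequences of Universality Among Toeplitz Operators", is whether such a subspace can be invariant for a universal adjoint Toeplitz operator. In full: do there exist $\varphi\in H^\infty$ and a closed subspace $M\subseteq H^2$ such that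

1. $T_\varphi^*$ is universal,
2. $M$ is infinite-dimensional and $T_\varphi^*$-invariant,
3. every nonzero vector of $M$ is cyclic for $T_z^*$?

The answer is yes. Write $\sigma_p(T)$ for the set of eigenvalues of $T$.

**Theorem 1.** Let $v$ be a Blaschke product with infinitely many distinct zeros and $v(0)=0$, and let $\varphi(z)=v(z^2)$. Then $T_\varphi^*$ is universal. Let $T$ be a bounded operator on a separable infinite-dimensional Hilbert space $H$ with $0<\|T\|<1$, $\sigma_p(T)=\emptyset$, and such that $T^*$ has a cyclic vector $c$. Then there is a closed infinite-dimensional $T_\varphi^*$-invariant subspace $M$, all of whose nonzero vectors are cyclic for $T_z^*$, with $T_\varphi^*|_M$ similar to $T$.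

For instance, let $T$ be multiplication by $t$ on $L^2[0,\frac12]$. It is self-adjoint, $\|T\|=\frac12$, it has no eigenvalues, and $c=1$ is cyclic for $T^*=T$ by Weierstrass's theorem. So Theorem 1 produces $\varphi$ and $M$ with properties 1–3.

**Theorem 2.** For a bounded operator $T$ on a separable infinite-dimensional Hilbert space $H$ the following are equivalent.

(a) $\sigma_p(T)=\emptyset$.

(b) There are $\varphi\in H^\infty$ with $T_\varphi^*$ universal, a closed $T_\varphi^*$-invariant $M\subseteq H^2$ all of whose nonzero vectors are cyclic for $T_z^*$, and $\lambda\ne0$ such that $\lambda T$ is similar to $T_\varphi^*|_M$.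

In (b), $\varphi$ can be taken inner.

**Corollary.** The invariant subspace problem for separable infinite-dimensional Hilbert space has a positive answer iff, for every universal $T_\varphi^*$ ($\varphi\in H^\infty$), every infinite-dimensional closed $T_\varphi^*$-invariant $M$ consisting, apart from $0$, of cyclic vectors for $T_z^*$ contains a closed $T_\varphi^*$-invariant subspace other than $0$ and $M$.

## 4. Trying candidates: eigenvectors, model spaces, the Caradus model

**Eigenvectors are excluded.** Suppose $\varphi$ is nonconstant and $T_\varphi^*f=\mu f$ with $f\ne0$. Then $\psi=\varphi-\bar\mu\not\equiv0$ and $T_\psi^*f=0$, so $f$ is non-cyclic by Lemma 1. Two consequences follow at once. First, a nonzero closed $T_\varphi^*$-invariant space of cyclic vectors (apart from $0$) contains no eigenvector, so it cannot be finite-dimensional. Second, we have the easy half of Theorem 2.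

*Proof of (b)⇒(a) in Theorem 2.* If $T$ had an eigenvalue, so would $T_\varphi^*|_M$. The symbol $\varphi$ is not constant, because a scalar operator is not universal. So $M$ would contain a nonzero non-cyclic vector, a contradiction. $\square$

Here is the tension in the question. Universality forces $T_\varphi^*$ to have an infinite-dimensional kernel, and $M$ has to avoid that kernel and every other eigenvector.

**Absence of eigenvectors is not enough.** Let $\theta(z)=\exp\big(-\frac{1+z}{1-z}\big)$, and let $v$ be an infinite Blaschke product whose zeros accumulate only at $-1$. Every vector of $M=K_\theta$ is non-cyclic, and $M$ is $T_v^*$-invariant, with $T_v^*$ universal. The space $K_\theta\ne0$ is infinite-dimensional: otherwise $T_z^*|_{K_\theta}$ would have an eigenvector, which is a multiple of some $k_a$, and $k_a\in K_\theta$ means $\theta(a)=0$, which never happens.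

Yet $T_v^*|_{K_\theta}$ has no eigenvalue. Suppose $T_v^*f=\mu f$ with $0\ne f\in K_\theta$, and let $\psi=v-\bar\mu$. Then $f$ is orthogonal to $\psi H^2+\theta H^2$, whose closure is $\eta H^2$ with $\eta$ a nonconstant inner divisor of $\theta$ and of $\psi$. The nonconstant inner divisors of $\theta$ are, up to constants, $\theta^\tau$ with $0<\tau\le1$. So $|\psi(r)|\le\|\psi\|_\infty\theta(r)^\tau=\|\psi\|_\infty e^{-\tau(1+r)/(1-r)}$ for $0<r<1$. But $v$, hence $\psi$, is analytic at $1$, so $\psi$ vanishes to infinite order at $1$, and $\psi\equiv0$. This is absurd.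

So for a given $M$, having no eigenvectors does not decide cyclicity. Theorem 2 says instead that an eigenvalue-free $T$ can be realized on a well-chosen $M$.

**The first approach: the Caradus model.** Take $U=T_v^*$ with $v$ inner and $\dim K_v=\infty$. The construction of Section 2 has $V=T_v$ and $W=C$, an isometry $H\to K_v$. Given $T$ with $\|T\|<1$ and no eigenvalues, put
$$D_1x=\sum_{n\ge0}v^nCT^nx. \tag{1}$$

**Lemma 2.** Suppose $\|T\|<1$, $v$ is inner, $\dim K_v=\infty$ and $C:H\to K_v$ is an isometry. Then $\|x\|\le\|D_1x\|\le(1-\|T\|^2)^{-1/2}\|x\|$ and $T_v^*D_1=D_1T$.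

*Proof.* Since $K_v\perp vH^2$, the spaces $v^nK_v$ are mutually orthogonal, so $\|D_1x\|^2=\sum\|CT^nx\|^2=\sum_n\|T^nx\|^2$, which lies between $\|x\|^2$ and $\|x\|^2/(1-\|T\|^2)$. As $T_v^*C=0$ and $T_v^*T_v=I$, we get $T_v^*D_1x=\sum_{n\ge1}v^{n-1}CT^nx=D_1Tx$. $\square$

So $M=D_1H$ satisfies 1 and 2. What about 3? Suppose $T_h^*D_1x=0$. If $h=p\circ v$ for a polynomial $p=\sum p_n\zeta^n\neq0$, then $0=T_h^*D_1x=\sum\overline{p_n}T_v^{*n}D_1x=D_1\sum\overline{p_n}T^nx$, and this forces $x=0$, because a nonzero polynomial in an eigenvalue-free operator is injective. But the $h$ supplied by Lemma 1 bears no relation to $v$, and an arbitrary isometry $C$ carries no information about how $D_1x$ interacts with a general $h$. The argument stops at this point. We need a map intertwining $T$ and $T_v^*$ whose values we can recognize as cyclic. Such a map need not be bounded below if we can keep $D_1$ alongside it.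

## 5. Splitting into even and odd parts

This section explains how to keep $D_1$ alongside a second map without interference. Every $f\in H^2$ is uniquely $g(z^2)+zk(z^2)$ with $g,k\in H^2$, and $\|f\|^2=\|g\|^2+\|k\|^2$. If $v$ is inner and $\varphi(z)=v(z^2)$, then $T_\varphi$ sends $g(z^2)+zk(z^2)$ to $(vg)(z^2)+z(vk)(z^2)$. So $T_\varphi$ is $T_v\oplus T_v$ in these coordinates, and
$$T_\varphi^*\big(g(z^2)+zk(z^2)\big)=(T_v^*g)(z^2)+z(T_v^*k)(z^2). \tag{2}$$

By Lemma 1, if $f$ is non-cyclic, then so is its odd part $\frac12(f(z)-f(-z))=zk(z^2)$, and so is $T_z^*(zk(z^2))=k(z^2)$. So if $k(z^2)$ is cyclic, then $f$ is cyclic, whatever the even part is. We shall put $D_1x$ in the even part, to make $M$ closed, and a second map $x\mapsto Dx$ in the odd part, to make the vectors cyclic. The second map must satisfy $T_v^*D=DT$, and $Dx$ must be cyclic for $x\ne0$, but $D$ may be compact.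

## 6. Composition with an inner function, and continuation across the circle

The first lemma removes compositions.

**Lemma 3.** Let $\omega$ be a nonconstant inner function with $\omega(0)=0$. Then $g\mapsto g\circ\omega$ is an isometry of $H^2$, and $T_\omega^*(g\circ\omega)=(T_z^*g)\circ\omega$ for $g\in H^2$. If $g\circ\omega$ is non-cyclic, then $g$ is non-cyclic.

*Proof.* For $n>m$, $\langle\omega^n,\omega^m\rangle=\langle\omega^{n-m},1\rangle=\omega(0)^{n-m}=0$. So the $\omega^n$ are orthonormal and $g\circ\omega=\sum g_n\omega^n$ has norm $\|g\|$. Write $g\circ\omega=g(0)+\omega\cdot(T_z^*g)\circ\omega$. Since $T_\omega^*1=\overline{\omega(0)}=0$ and $T_\omega^*T_\omega=I$, the formula follows.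

Suppose $g\circ\omega$ is non-cyclic, so $g\circ\omega\in K_\theta$ with $\theta$ inner, but $g$ is cyclic. $K_\theta=\ker T_\theta^*$ is closed and $T_\omega^*$-invariant, so it contains all $(T_z^{*n}g)\circ\omega$. By cyclicity and isometry, it contains $k\circ\omega$ for every $k\in H^2$, in particular every $\omega^n$. So $\omega^n\perp\theta H^2$, that is, $\bar\theta\omega^n\in\overline{zH^2}$, or $\theta\in z\omega^nH^2$. Hence $\theta$ vanishes at $0$ to order at least $n+1$ for every $n$, so $\theta\equiv 0$, a contradiction. $\square$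

The second lemma is the detector of non-cyclicity: a non-cyclic function that extends across $\mathbb T$ continues meromorphically to all of $\mathbb D_e$, and $h$ controls the poles.

**Lemma 4.** Let $f\in H^2$, $h\in H^\infty\setminus\{0\}$, $T_h^*f=0$. Let $\Omega\subset\mathbb D_e$ be open, connected, containing some annulus $1<|z|<1+\varepsilon$, and suppose $f$ extends analytically to an open set containing $\overline{\mathbb D}\cup\Omega$. Then there is an analytic $P$ on $\mathbb D_e$ with $fh^*=P$ on $\Omega$. So $P/h^*$ is a meromorphic function on $\mathbb D_e$ that equals $f$ on $\Omega$.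

*Proof.* On $\mathbb T$, $\bar hf\in L^2(\mathbb T)$ is orthogonal to $H^2$, so $\bar hf=\overline{zg}$ a.e. with $g\in H^2$. Put $P(z)=\overline{g(1/\bar z)}/z$, analytic on $\mathbb D_e$, and $\Psi=P-fh^*$ on the annulus $1<|z|<1+\varepsilon$. For $\zeta\in\mathbb T$ and $r\downarrow1$,
$$P(r\zeta)=\frac{\overline{g(\zeta/r)}}{r\zeta}\to\overline{\zeta g(\zeta)},\qquad h^*(r\zeta)=\overline{h(\zeta/r)}\to\overline{h(\zeta)}\qquad\text{in }L^2(\mathbb T),$$
and $f(r\zeta)\to f(\zeta)$ uniformly. So $\Psi(r\,\cdot)\to\overline{zg}-f\bar h=0$ in $L^2(\mathbb T)$. The Laurent coefficients $\frac1{2\pi i}\oint_{|z|=r}\Psi(z)z^{-n-1}dz$ do not depend on $r\in(1,1+\varepsilon)$ and tend to $0$ as $r\downarrow1$, so they all vanish. Hence $\Psi=0$ on the annulus, and by connectedness $fh^*=P$ on $\Omega$. $\square$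

**Example 6.** $G(\zeta)=\int_0^{1/2}\frac{dt}{1-\zeta t}$ is analytic for $|\zeta|<2$. If it were non-cyclic, Lemma 4 with $\Omega=\{1<|\zeta|<2\}$ would continue it to a meromorphic function on the whole sphere, that is, a rational function. But $G(\zeta)=-\log(1-\zeta/2)/\zeta$ is unbounded near $2$ while $(\zeta-2)G(\zeta)\to0$ as $\zeta\to2$ along $(0,2)$, so $2$ would be neither regular nor a pole. Hence $G$ is cyclic. Theorem 1 does this for a whole space of such integrals at once.

## 7. Proof of Theorem 1: one functional and a rational function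

The function $\varphi(z)=v(z^2)$ is inner with infinitely many zeros, so $T_\varphi^*$ is universal by Example 5.

**Step 1. Construct $M$.** Let $C:H\to K_v$ be an isometry and $D_1$ as in (1). For $x\in H$ put
$$G_x(\zeta)=\langle(1-\zeta T)^{-1}x,c\rangle=\sum_{n\ge0}\zeta^n\langle T^nx,c\rangle,\qquad f_x(z)=(D_1x)(z^2)+z\,G_x(\varphi(z)).$$
The second term is $z\,(G_x\circ v)(z^2)$, an odd function. Since $v(0)=0$, $\|G_x\circ v\|=\|G_x\|\le(1-\|T\|^2)^{-1/2}\|c\|\|x\|$. So $x\mapsto f_x$ is linear and bounded, and $\|f_x\|\ge\|D_1x\|\ge\|x\|$. Hence $M=\{f_x:x\in H\}$ is closed and infinite-dimensional.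

**Step 2. Intertwining.** The backward shift deletes the first coefficient, so $T_z^*G_x=G_{Tx}$. By Lemma 3, $T_v^*(G_x\circ v)=G_{Tx}\circ v$. Together with $T_v^*D_1=D_1T$ and (2) this gives $T_\varphi^*f_x=f_{Tx}$. So $M$ is invariant and $T_\varphi^*|_M$ is similar to $T$.

**Step 3. Reduce cyclicity to $G_x$.** Suppose $f_x$ is non-cyclic. By Section 5, $G_x\circ\varphi=T_z^*(z\,G_x\circ\varphi)$ is non-cyclic. Since $\varphi$ is inner with $\varphi(0)=0$, Lemma 3 shows that $G_x$ is non-cyclic.

**Step 4. $G_x$ is rational.** $G_x$ is analytic in $|\zeta|<1/\|T\|$, and $1/\|T\|>1$. Lemma 4 with $\Omega=\{1<|\zeta|<1/\|T\|\}$ extends $G_x$ to a meromorphic function on the Riemann sphere. So $G_x=P/Q$ with polynomials $P$ and $Q=\sum_{l\le d}Q_l\zeta^l$, and $Q(0)\neq0$ because $G_x$ is analytic at $0$.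

**Step 5. Rationality forces $x=0$.** Choose $n_0\ge0$ with $d+n_0>\deg P$. For $m\ge0$ the coefficient of $\zeta^{d+n_0+m}$ in $QG_x=P$ gives
$$0=\sum_{l\le d}Q_l\langle T^{m+n_0+d-l}x,c\rangle=\langle T^mT^{n_0}q(T)x,c\rangle,\qquad q(\lambda)=\sum_{l\le d}Q_l\lambda^{d-l}.$$
So $y=T^{n_0}q(T)x$ is orthogonal to all $T^{*m}c$, and $y=0$ since $c$ is cyclic for $T^*$. The polynomial $q$ has leading coefficient $Q_0\ne0$, so $T^{n_0}q(T)$ is a nonzero multiple of a product of operators $T-\mu$, all injective. Hence $x=0$. $\square$

Both parts of $f_x$ are needed in this proof. The odd part alone would not give a closed $M$: $x\mapsto G_x$ is the norm-convergent sum of the rank-one maps $x\mapsto\langle T^nx,c\rangle\zeta^n$, so it is compact and not bounded below.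

## 8. Operators whose adjoint has no cyclic vector

Now let $T$ be any eigenvalue-free operator. Step 5 is where the proof of Theorem 1 uses $c$, and without a cyclic vector the proof fails there. Take $T$ to be $M_t\oplus M_t$ on $L^2[0,\frac12]\oplus L^2[0,\frac12]$, where $M_t$ is multiplication by $t$. For any $c=(c_1,c_2)\ne0$ put $x=(\overline{c_2},-\overline{c_1})\ne0$. Then $\langle T^nx,c\rangle=\int_0^{1/2} t^n(\overline{c_2}\,\overline{c_1}-\overline{c_1}\,\overline{c_2})\,dt=0$ for all $n$. So $G_x=0$, $f_x$ is just $(D_1x)(z^2)$, and we are back at the Caradus model. One functional cannot see all of $H$.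

The remedy is to use infinitely many functionals $\langle\cdot,d_k\rangle$, each attached to a zero $a_k$ of $v$. We build $v$ as a limit of finite Blaschke products $u$, and $D$ as a limit of maps of the form
$$Dx=\sum_{n\ge0}u^nC_uT^nx,\qquad C_ux=\sum_k\langle x,d_k\rangle\frac u{z-a_k}.$$
For finite $u$ the formula extends far across $\mathbb T$, so Lemma 4 applies. The plan has three parts.

First, instead of "$G_x$ is not rational" we need a quantitative statement, local at a zero $a_j$: if $T_h^*Dx=0$, then the number of zeros of $h$ near $a_j$ is at least the rank of a certain Hankel matrix built from $x$ and the vectors $d_k$. Second, zeros of $h$ obey a Blaschke condition, which bounds their total mass once $h$ is normalized. So if the Hankel ranks are large at many $a_j$, then $Dx$ is not annihilated by any normalized $h$. Third, to reach all $x\ne0$ and all $h$ in the limit, we exhaust $H\setminus\{0\}$ by weakly compact sets, exhaust the non-cyclic vectors by norm-closed sets, and treat one pair at each step with a small perturbation. Sections 9–12 carry this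 out.

## 9. Functional calculus and Hankel ranks

We begin the proof of (a)⇒(b). Since $\sigma_p(T)=\emptyset$, $T\ne0$. After scaling we assume from now on
$$\|T\|\le\tfrac18,\qquad\sigma_p(T)=\emptyset .$$

For $\beta(\lambda)=\sum\beta_m\lambda^m$ analytic in $|\lambda|<\frac14$ put $\beta(T)=\sum\beta_mT^m$. This is multiplicative in $\beta$. We claim
$$\beta\not\equiv0\ \Longrightarrow\ \beta(T)\text{ is injective and }\beta(T)^*\text{ has dense range}.\tag{3}$$
Indeed $\beta$ has finitely many zeros in $|\lambda|\le\frac18$, so $\beta=q\beta_1$ with a polynomial $q\neq0$ and $\beta_1$ zero-free on $|\lambda|\le\frac18$, hence on a slightly larger disc. There $1/\beta_1$ is analytic, and $(1/\beta_1)(T)$ inverts $\beta_1(T)$. The operator $q(T)$ is injective, as a nonzero multiple of a product of injective operators $T-\mu$. So $\beta(T)=q(T)\beta_1(T)$ is injective, and the second claim is its dual.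

**Definition 5 (Hankel rank).** For $c,x\in H$, $\operatorname{rk}(c,x)\in\{0,1,\dots,\infty\}$ is the rank of the infinite matrix $(\langle T^{a+b+1}x,c\rangle)_{a,b\ge0}$, that is, the dimension of the span of its columns.

**Example 7.** Let $T=\frac18S$ with $S$ the unilateral shift on $\ell^2$ with basis $e_0,e_1,\dots$ (no eigenvalues), and $x=e_0$. For $c=\sum2^{-n}e_n$ we get $\langle T^{n+1}x,c\rangle=16^{-n-1}$, so the matrix is $16^{-a-b-1}$ and $\operatorname{rk}(c,x)=1$. For $c=e_0$ all entries vanish and $\operatorname{rk}(c,x)=0$.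

Write $a_n=\langle T^{n+1}x,c\rangle$. Then for finite $p$
$$\operatorname{rk}(c,x)\le p\iff\sum_lq_la_{n+l}=0\ (n\ge0)\text{ for some polynomial }q=\sum q_l\lambda^l\ne0\text{ of degree}\le p .\tag{4}$$
If the rank is at most $p$, the first $p+1$ columns $(a_{n+l})_{n\ge0}$, $0\le l\le p$, are dependent, which is the right side. Conversely, if $q$ has exact degree $r\le p$, then every column with index at least $r$ is a combination of the $r$ preceding ones, so the first $r$ columns span all columns.

Also, $\operatorname{rk}(c,x)>L$ iff some $(L+1)\times(L+1)$ minor is nonzero. For if $L+1$ columns are independent, then their truncations to the first $N$ rows are independent for large $N$, because the spaces of linear relations decrease with $N$, are finite-dimensional, and intersect in $0$.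

**Lemma 5.** The following hold.

* (R1) $\operatorname{rk}(c+c',x)\le\operatorname{rk}(c,x)+\operatorname{rk}(c',x)$, and $\operatorname{rk}(\gamma c,x)=\operatorname{rk}(c,x)$ for scalars $\gamma\ne0$.
* (R2) $\operatorname{rk}(\beta(T)^*c,x)\le\operatorname{rk}(c,x)$ for $\beta$ analytic in $|\lambda|<\frac14$.
* (R3) If $x\ne0$, then for every $p$ there is $c$ with $\operatorname{rk}(c,x)>p$.

*Proof.* (R1): the matrices add, and scaling $c$ by $\gamma$ multiplies the matrix by $\bar\gamma$. (R2): we may assume the right side is finite. The sequence $a_n$ is replaced by $\langle\beta(T)T^{n+1}x,c\rangle=\sum_m\beta_ma_{n+m}$, which satisfies the same recurrence, so (4) applies. (R3): since $q(T)x\ne0$ for every polynomial $q\ne0$, the vectors $Tx,\dots,T^{2p+1}x$ are linearly independent. Choose $c$ with $\langle T^{p+1}x,c\rangle=1$ and $\langle T^lx,c\rangle=0$ for the other $1\le l\le2p+1$. The leading $(p+1)\times(p+1)$ block has entry $1$ exactly where $a+b=p$, so it is invertible. $\square$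

(R3) handles one $x$ at a time. We need finitely many vectors that serve a whole weakly compact set, robustly under perturbation, and with a positive proportion of them good for each $x$. The proportion matters: the final count runs over all the vectors.

**Lemma 6.** Let $X\subset H\setminus\{0\}$ be nonempty and weakly compact, $L\in\mathbb N$. There are $t_1,\dots,t_n\in H$ and $\kappa>0$ such that whenever $\|t_g'-t_g\|<\kappa$ for all $g$, for every $x\in X$ at least $n/2$ of the indices $g$ satisfy $\operatorname{rk}(t_g',x)>L$.

*Proof.* **Step 1. Finitely many vectors suffice.** $X$ is bounded, so from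
$$\langle T^kx,c\rangle-\langle T^kx_0,c_0\rangle=\langle T^kx,c-c_0\rangle+\langle T^k(x-x_0),c_0\rangle$$
each entry, hence each minor, is jointly continuous for $c$ in norm and $x$ weakly in $X$. By (R3), each $x_0\in X$ has a $c$ and an $(L+1)\times(L+1)$ minor that is nonzero at $(c,x_0)$, hence at $(c,x)$ for $x$ in a weak neighborhood of $x_0$. By compactness there are $c_1,\dots,c_m$ such that each $x\in X$ has an $(L+1)\times(L+1)$ minor not vanishing at some $(c_l,x)$.

**Step 2. Spread the good property over most of $n$ vectors.** Let $E=\operatorname{span}\{c_l\}$, let $\mathcal P$ be the space of homogeneous polynomials of degree $L+1$ on $E$, $w=\dim\mathcal P$, $n=2w$. The conjugate of an entry, $\langle c,T^kx\rangle$, is linear in $c$. So for fixed $x$ the conjugate of a minor, restricted to $c\in E$, belongs to $\mathcal P$. By Step 1, each $x\in X$ has a minor giving a nonzero element of $\mathcal P$.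

Choose $t_1,\dots,t_n\in E$ inductively so that the evaluation functional at $t_g$ lies in no span of at most $w-1$ earlier evaluations. This is possible. Such a span is a proper subspace of $\mathcal P^*$, so it is annihilated by some nonzero $p\in\mathcal P$, and every $t$ whose evaluation lies in the span satisfies $p(t)=0$. Finitely many zero sets of nonzero polynomials do not cover $E$. Now any $w$ of the evaluations are independent, as each lies outside the span of the preceding ones among them, so they form a basis of $\mathcal P^*$. A nonzero element of $\mathcal P$ therefore vanishes at no more than $w-1$ of the $t_g$. So for each $x\in X$, $\operatorname{rk}(t_g,x)\le L$ for at most $w-1$ indices.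

**Step 3. Robustness.** If no $\kappa$ worked, there would be $t_g'^{(\nu)}\to t_g$ and $x_\nu\in X$ such that more than $n/2=w$ indices have $\operatorname{rk}(t_g'^{(\nu)},x_\nu)\le L$. Pass to a subsequence along which these indices contain a fixed set $S$ with $|S|>w$, and $x_\nu\to x\in X$ weakly. All $(L+1)\times(L+1)$ minors vanish at $(t_g'^{(\nu)},x_\nu)$ for $g\in S$, so they vanish at $(t_g,x)$, and $\operatorname{rk}(t_g,x)\le L$ for $g\in S$. This contradicts Step 2. $\square$

## 10. Closed sets of non-cyclic vectors and compact sets of parameters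

**Definition 6.** For an integer $R\ge2$, $\mathcal N_R$ is the set of $f\in H^2$ with $T_h^*f=0$ for some $h\in H^\infty$ with $\|h\|_\infty\le1$ and $\max_{|z|\le1/2}|h|\ge1/R$.

**Example 8.** $z^n\in\mathcal N_R$ for $R=2^{n+1}$, using $h=z^{n+1}$. If $|a|\ge\frac12$, then $k_a\in\mathcal N_2$: take $h(z)=(a-z)/(1-\bar az)$, which annihilates $k_a$ by Example 1 and has $|h(0)|=|a|\ge\frac12$.

These sets increase with $R$. By Lemma 1 their union is the set of all non-cyclic vectors: scale $h$ to norm at most $1$; a nonzero $h$ does not vanish identically on $|z|\le\frac12$.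

Let $\rho(z,a)=\big|\frac{z-a}{1-\bar az}\big|$ be the pseudohyperbolic distance. Recall that
$$1-\rho(z,a)^2=\frac{(1-|z|^2)(1-|a|^2)}{|1-\bar az|^2}.\tag{5}$$

**Lemma 7.** (i) $\mathcal N_R$ is norm closed. (ii) If $h$ is as in Definition 6, its zeros $z_n$ (with multiplicity) satisfy $\sum(1-|z_n|)\le6\log R$.

*Proof.* (i) Let $f_m\to f$ in norm, with associated $h_m$. By Montel's theorem pass to a subsequence with $h_m\to h$ locally uniformly. Then $\|h\|_\infty\le1$ and $\max_{|z|\le1/2}|h|\ge1/R$. For $g\in H^2$, $h_mg\to hg$ weakly, because the norms are bounded and there is pointwise convergence in $\mathbb D$. So $0=\langle f_m,h_mg\rangle\to\langle f,hg\rangle$, and $T_h^*f=0$.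

(ii) Take $|z_0|\le\frac12$ with $|h(z_0)|\ge1/R$. Dividing $h$ by the Blaschke product of its zeros keeps the norm at most $1$, so $\prod\rho(z_n,z_0)\ge|h(z_0)|\ge1/R$. By (5), with $|1-\bar z_0z_n|\le\frac32$,
$$1-\rho(z_n,z_0)^2\ge\frac{3/4}{9/4}(1-|z_n|)=\tfrac13(1-|z_n|).$$
So $\log\frac1{\rho(z_n,z_0)}\ge\frac12(1-\rho(z_n,z_0)^2)\ge\frac16(1-|z_n|)$. Sum over $n$. $\square$

Let $(\epsilon_l)_{l\ge1}$ be an orthonormal basis of $H$ and, for $i\ge1$,
$$X_i=\{x:\|x\|\le i,\ |\langle x,\epsilon_l\rangle|\ge1/i\text{ for some }l\le i\}.$$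
These sets are bounded and weakly closed, hence weakly compact. They contain $\epsilon_1$, they increase, they omit $0$, and their union is $H\setminus\{0\}$.

**Lemma 8.** If $D:H\to H^2$ is compact and $Dx\notin\mathcal N_R$ for all $x\in X_i$, there is $\varepsilon>0$ such that $\|D'-D\|\le\varepsilon$ implies $D'x\notin\mathcal N_R$ for all $x\in X_i$.

*Proof.* Otherwise there are $D^{(m)}\to D$ in norm and $x_m\in X_i$ with $D^{(m)}x_m\in\mathcal N_R$. Along a subsequence $x_m\to x\in X_i$ weakly, so $Dx_m\to Dx$ in norm by compactness. Since $\|D^{(m)}x_m-Dx_m\|\le i\|D^{(m)}-D\|\to0$, also $D^{(m)}x_m\to Dx$. By Lemma 7(i), $Dx\in\mathcal N_R$, a contradiction. $\square$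

So if we achieve "$Dx\notin\mathcal N_R$ on $X_i$" at some stage of a construction, all sufficiently small later perturbations preserve it.

## 11. Admissible pairs and the perturbation that defeats $\mathcal N_R$

**Definition 7.** $(u,D)$ is admissible if $u$ is a finite Blaschke product with simple zeros $a_1,\dots,a_\ell$ (or $u=1$, $\ell=0$, $D=0$) and, for some $d_1,\dots,d_\ell\in H$,
$$Dx=\sum_{n\ge0}u^nC_uT^nx,\qquad C_ux=\sum_{k\le\ell}\langle x,d_k\rangle\frac u{z-a_k}.\tag{6}$$

By Example 2, $u/(z-a_k)\in K_u$, so $T_u^*C_u=0$, and as in Lemma 2, $T_u^*D=DT$. Since $\|T^n\|\le8^{-n}$, $D$ is a norm-convergent sum of finite-rank operators, hence compact.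

**Example 9.** Let $\ell=1$, $u(z)=(a-z)/(1-\bar az)$, $d_1=d$. Then $u/(z-a)=-k_a$, and $Dx=-k_a\cdot G_x(u)$ with $G_x(\zeta)=\langle(1-\zeta T)^{-1}x,d\rangle$. Up to the factor $-k_a$ this is the function in the odd part in Section 7.

**Proposition 9.** Let $(u,D)$ be admissible, $i\ge1$, $R\ge2$ integers, $\varepsilon>0$. There is an admissible $(u',D')$ with $u'=ub$, $b$ a nonconstant finite Blaschke product, $\|b-1\|_2<\varepsilon$, $\|D'-D\|<\varepsilon$, and $D'x\notin\mathcal N_R$ for all $x\in X_i$.

Before the proof, here is the accounting that makes it work. We add $Z$ new zeros at distance $\delta$ from $\mathbb T$, with total mass $Z\delta=s$. Adding them moves $u$ in $H^2$ by only $\sqrt{2s}$, which is as small as we like. If $D'x\in\mathcal N_R$ with function $h$, we shall force $h$ to have about $L$ zeros near a fixed fraction of the new zeros, that is, zeros of total mass comparable to $sL$. We choose $L$ after $s$, so large that this exceeds the allowance $6\log R$.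

There are two obstacles. The new vectors $d_k$ must enter with a small factor $\gamma$, to keep $D'$ near $D$; this is harmless since Hankel ranks ignore scalars. The old vectors, which we cannot change, also contribute near each new zero, and we have no control of their ranks. So we group the new zeros into sets of $\ell+1$ and eliminate the $\ell$ old vectors in each group by linear algebra over the functional calculus.

*Proof.* **Step 1. Parameters.** The order of choice matters, and each choice uses only earlier ones. Let $\Delta=\min_k(1-|a_k|)$ (if $\ell=0$, put $\Delta=1$ and drop all terms with old zeros). Fix $s\in(0,\frac1{20}]$ with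
$$\frac{12s\ell}\Delta\le\frac18,\qquad\sqrt{2s}<\varepsilon,\qquad2\sqrt{2s}\,\Delta^{-1}\sum_{k\le\ell}\|d_k\|<\frac\varepsilon2 .$$
Fix an integer $L>36(\ell+1)(\log R)/s$. Let $t_1,\dots,t_n,\kappa$ be given by Lemma 6 for $X_i$ and $L$. Put $Z=n(\ell+1)$ and $\delta=s/Z$. Let the new zeros $a_j$, $j\in J$, $|J|=Z$, be $Z$ equally spaced points on $|z|=1-\delta$, and
$$b=\prod_{j\in J}\frac{|a_j|}{a_j}\,\frac{a_j-z}{1-\bar a_jz},\qquad u'=ub.$$
Then $b(0)=(1-\delta)^Z\ge1-Z\delta=1-s$, so $\|b-1\|_2^2=2-2b(0)\le2s$ and $\|b-1\|_2\le\sqrt{2s}<\varepsilon$.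

**Step 2. The new zeros are well separated.** The purpose is to show that near $a_j$ the function $u'$ behaves like a single Blaschke factor. For $j\in J$ let $\Delta_j=\{\rho(z,a_j)<\frac12\}$, and let $z\in\overline{\Delta_j}$.

*Size.* Put $r=|z|$ and $\alpha=|a_j|=1-\delta$. From $\frac{|r-\alpha|}{1-r\alpha}\le\rho(z,a_j)\le\frac12$ we get $\frac{\alpha-1/2}{1-\alpha/2}\le r\le\frac{\alpha+1/2}{1+\alpha/2}$, hence
$$1-r\ge\frac{\delta/2}{1+\alpha/2}\ge\frac\delta3,\qquad1-r\le\frac{3\delta/2}{1-\alpha/2}\le3\delta .$$
From $1-\bar a_jz=(1-|a_j|^2)+\bar a_j(a_j-z)$ we get $|1-\bar a_jz|\le2\delta+|a_j-z|\le2\delta+\frac12|1-\bar a_jz|$. So $|1-\bar a_jz|\le4\delta$ and $|z-a_j|\le2\delta$.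

*Other new zeros.* If $a_l$ is $m$ steps from $a_j$, $1\le m\le Z/2$, then $|a_l-a_j|=2(1-\delta)\sin\frac{\pi m}Z\ge4(1-\delta)\frac mZ\ge\frac{2m}Z$. Since $|1-\bar a_la_j|\ge|a_l-a_j|$,
$$|1-\bar a_lz|\ge|1-\bar a_la_j|-|z-a_j|\ge\frac{2m}Z-\frac{2s}Z\ge\frac mZ .$$
By (5), $1-\rho(z,a_l)^2\le\frac{(6\delta)(2\delta)}{(m/Z)^2}=\frac{12s^2}{m^2}$. Each $m$ occurs at most twice, so the sum over $l\in J\setminus\{j\}$ is at most $24s^2\cdot\frac{\pi^2}6<40s^2\le\frac1{10}$.

*Old zeros.* By (5) and $|1-\bar a_kz|\ge1-|a_k|$, we have $1-\rho(z,a_k)^2\le\frac{6\delta\cdot2(1-|a_k|)}{(1-|a_k|)^2}\le\frac{12s}\Delta$, with sum over $k\le\ell$ at most $\frac18$.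

Using $\prod(1-y_i)\ge1-\sum y_i$ for $y_i\in[0,1]$, the product of $\rho(z,a)^2$ over all zeros $a\ne a_j$ of $u'$ (taken with multiplicity) is at least $1-\frac1{10}-\frac18\ge\frac34$. So
$$\prod_{a\ne a_j}\rho(z,a)\ge\frac{\sqrt3}2\qquad\text{on }\overline{\Delta_j}.\tag{7}$$
At $z=a_j$ this shows that $a_j$ differs from all other zeros, so all zeros of $u'$ are simple. Each single factor in (7) is at least $\frac{\sqrt3}2>\frac12$, so the $\Delta_j$ are disjoint. They omit $0$ because $3\delta<1$.

**Step 3. Local inverses of $u'$.** We parametrize the reflection of a neighborhood of $a_j$ by the value of $u'$. On $\partial\Delta_j$, $|u'|=\rho(z,a_j)\prod_{a\ne a_j}\rho(z,a)\ge\frac{\sqrt3}4>\frac14$. In $\Delta_j$ the only zero of $u'$ is $a_j$, by (7), and it is simple. By Rouché's theorem, $u'$ takes each value $\zeta$ with $|\zeta|<\frac14$ exactly once in $\Delta_j$. So $u'$ maps $V_j:=\Delta_j\cap\{|u'|<\frac14\}$ bijectively onto $\{|\zeta|<\frac14\}$. Let $U_j=\{1/\bar z:z\in V_j\}\subset\mathbb D_e\setminus\{\infty\}$. Since $u'(1/\bar z)=1/\overline{u'(z)}$,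 $u'$ maps $U_j$ conformally onto $\{4<|\zeta|\le\infty\}$. Let $z_j$ be the inverse map, so that $z_j(\infty)=1/\bar a_j$. The functions
$$A_{jk}(\lambda)=\frac1{z_j(1/\lambda)-a_k}\qquad(j\in J,\ k\in\{1,\dots,\ell\}\cup J)$$
are analytic in $|\lambda|<\frac14$, since $z_j(1/\lambda)\in U_j$ lies outside $\overline{\mathbb D}$, and $A_{jk}(0)=1/(1/\bar a_j-a_k)$. At $\lambda=0$ square matrices of such entries are Cauchy matrices $\big(\frac1{x_j-y_k}\big)$ with distinct $x_j$, distinct $y_k$ and $x_j\ne y_k$, so their determinants are nonzero.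

**Step 4. Elimination coefficients for the old vectors.** Split $J$ into $n$ groups of $\ell+1$ indices. For a group $g=\{j_0,\dots,j_\ell\}$ let $\alpha_l^{(g)}$ be $(-1)^l$ times the determinant of the $(\ell+1)\times\ell$ matrix $(A_{j_{l'}k})_{0\le l'\le\ell,\,1\le k\le\ell}$ with row $l$ deleted ($\alpha_0^{(g)}=1$ if $\ell=0$). Then
$$\sum_{l=0}^\ell\alpha_l^{(g)}A_{j_lk}=0\quad(1\le k\le\ell),\qquad\alpha_0^{(g)}(0)\ne0 .\tag{8}$$
The sum is the expansion along its first column of the $(\ell+1)\times(\ell+1)$ determinant obtained by placing column $k$ in front of the matrix; two columns agree, so it is $0$. The second claim is the Cauchy determinant of Step 3.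

**Step 5. Choice of the new vectors.** We want $(d_k)_{k\in J}$ such that, with
$$\tau_j=\sum_{k\in J}A_{jk}(T)^*d_k,\qquad t_g'=\sum_l\alpha_l^{(g)}(T)^*\tau_{j_l},$$
we have $\|t_g'-t_g\|<\kappa$ for $1\le g\le n$. It suffices that $(d_k)\mapsto(t_g')$, $H^Z\to H^n$, has dense range, and for this that it be a composition of two bounded maps with dense range.

The first map is $\mathcal A:(d_k)\mapsto(\tau_j)$ on $H^Z$. Its adjoint sends $(y_j)$ to $\big(\sum_jA_{jk}(T)y_j\big)_k$, a matrix of commuting operators. Multiplying it by its adjugate gives the diagonal matrix with entries $\beta(T)$, $\beta=\det(A_{jk})_{j,k\in J}$, and $\beta(0)\ne0$ by Cauchy. By (3), $\beta(T)$ is injective. So $\mathcal A^*$ is injective and $\mathcal A$ has dense range. The second map is $(\tau_j)\mapsto(t_g')$. Using only the coordinates $\tau_{j_0}$, one from each group, we see that its range contains $\bigoplus_g\operatorname{ran}\alpha_0^{(g)}(T)^*$, which is dense in $H^n$ by (3) and (8). So the required $d_k$ exist; fix them.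

**Step 6. $D'$ is close to $D$.** For $\gamma>0$ put $\tilde d_k=d_k$ for $k\le\ell$ and $\tilde d_k=\gamma d_k$ for $k\in J$. Let $D'$ be the operator (6) defined by $u'$ and the vectors $\tilde d_k$; the pair $(u',D')$ is admissible. Then
$$(D'-D)x=\sum_n\sum_{k\le\ell}\langle T^nx,d_k\rangle\frac{u'^{\,n+1}-u^{n+1}}{z-a_k}+\gamma\sum_n\sum_{k\in J}\langle T^nx,d_k\rangle\frac{u'^{\,n+1}}{z-a_k}.$$
On $\mathbb T$ we have $|u'^{\,n+1}-u^{n+1}|=|b^{n+1}-1|\le(n+1)|b-1|$ and $|z-a_k|\ge1-|a_k|$. So
$$\|D'-D\|\le\sum_{k\le\ell}\frac{\|d_k\|}{1-|a_k|}\sum_n\frac{n+1}{8^n}\|b-1\|_2+\gamma\sum_{k\in J}\frac{\|d_k\|}\delta\sum_n8^{-n}.$$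
Since $\sum(n+1)8^{-n}=(8/7)^2<2$, the first term is at most $2\sqrt{2s}\,\Delta^{-1}\sum\|d_k\|<\varepsilon/2$. The second is less than $\varepsilon/2$ for $\gamma$ small. Fix such a $\gamma$. It remains to show $D'x\notin\mathcal N_R$ for $x\in X_i$.

**Step 7. Continuation of $D'x$.** Suppose $x\in X_i$ and $f:=D'x\in\mathcal N_R$, with corresponding $h$. Summing (6),
$$f(z)=u'(z)\sum_k\frac{\langle(1-u'(z)T)^{-1}x,\tilde d_k\rangle}{z-a_k},\tag{9}$$
the sum being over $k\in\{1,\dots,\ell\}\cup J$. As $\|T\|\le\frac18$, the right side is analytic on $\{|u'|<8\}\supset\overline{\mathbb D}$, where $u'$ is regarded as a rational function on the sphere; the points $a_k$ are removable because $u'(a_k)=0$.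

Let $\Omega=\{z\in\mathbb D_e:|u'(z)|<8\}$. We check that $\Omega$ is connected and contains an annulus at $\mathbb T$. By reflection, consider $\{z\in\mathbb D:|u'|>\frac18\}$, which contains some annulus $1-\varepsilon'<|z|<1$. A component not meeting this annulus would be relatively compact in $\mathbb D$ with $|u'|=\frac18$ on its boundary, and the maximum principle would give $|u'|\le\frac18$ inside, a contradiction. So every component meets the connected annulus, and there is only one.

By Lemma 4 there is a meromorphic function $F=P/h^*$ on $\mathbb D_e$ with $F=f$ on $\Omega$. The number of its poles in $U_j$, with multiplicity, is at most the number $p_j$ of zeros of $h$ in $V_j$, with multiplicity. Here $p_j<\infty$ because $\overline{V_j}$ is compact in $\mathbb D$.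

**Step 8. Poles bound Hankel ranks.** We transport $F$ near $1/\bar a_j$ to the $\lambda$-disc. Put $S(\lambda)=\lambda F(z_j(1/\lambda))$, meromorphic in $|\lambda|<\frac14$ with at most $p_j$ poles. For $\frac18<|\lambda|<\frac14$ we have $u'(z_j(1/\lambda))=1/\lambda$, of modulus less than $8$, so $z_j(1/\lambda)\in\Omega$. By (9) $S$ is analytic there and
$$S(\lambda)=\sum_k\langle(1-\lambda^{-1}T)^{-1}x,\tilde d_k\rangle A_{jk}(\lambda).$$
Let $q$ be a monic polynomial of degree at most $p_j$ such that $qS$ is analytic in $|\lambda|<\frac14$. Write $qA_{jk}=\sum_m\beta_{k,m}\lambda^m$ and expand $(1-\lambda^{-1}T)^{-1}x=\sum_{r\ge0}\lambda^{-r}T^rx$ for $|\lambda|>\frac18$. For $n\ge1$ the coefficient of $\lambda^{-n}$ in the Laurent expansion of $qS$ on $\frac18<|\lambda|<\frac14$ is zero. So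
$$0=\sum_k\sum_m\beta_{k,m}\langle T^{n+m}x,\tilde d_k\rangle=\sum_k\langle A_{jk}(T)q(T)T^nx,\tilde d_k\rangle=\langle T^nq(T)x,c_j\rangle,\qquad c_j:=\sum_kA_{jk}(T)^*\tilde d_k .$$
With $a_n=\langle T^{n+1}x,c_j\rangle$ this is the recurrence in (4). Hence
$$\operatorname{rk}(c_j,x)\le p_j\qquad(j\in J).\tag{10}$$

**Step 9. Elimination and count.** We have $c_j=\sum_{k\le\ell}A_{jk}(T)^*d_k+\gamma\tau_j$. By (8), for each group,
$$\sum_l\alpha_l^{(g)}(T)^*c_{j_l}=\sum_{k\le\ell}\Big(\sum_l\alpha_l^{(g)}A_{j_lk}\Big)(T)^*d_k+\gamma\sum_l\alpha_l^{(g)}(T)^*\tau_{j_l}=\gamma t_g' .$$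
By (R1) and (R2), $\operatorname{rk}(t_g',x)=\operatorname{rk}(\gamma t_g',x)\le\sum_{j\in g}\operatorname{rk}(c_j,x)$. Sum over $g$, use (10), and use Lemma 6 (at least $n/2$ groups have $\operatorname{rk}(t_g',x)>L$):
$$\sum_{j\in J}p_j\ge\sum_g\operatorname{rk}(t_g',x)\ge\frac n2L .$$
The zeros of $h$ counted here lie in the disjoint sets $V_j\subset\Delta_j$ and satisfy $1-|z|\ge\delta/3$. So the sum of $1-|z|$ over the zeros of $h$ is at least
$$\frac\delta3\cdot\frac{nL}2=\frac{s}{3n(\ell+1)}\cdot\frac{nL}2=\frac{sL}{6(\ell+1)}>6\log R,$$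
contradicting Lemma 7(ii). $\square$

## 12. Passing to the limit: proof of (a)⇒(b) in Theorem 2

**Step 1. An inductive sequence.** Start with $(u_1,D_1^\circ)=(1,0)$. Given $(u_m,D_m^\circ)$, apply Proposition 9 with $i=R=m+1$ and $\varepsilon=2^{-m-1}\min(1,\varepsilon_2,\dots,\varepsilon_m)$ to get an admissible $(u_{m+1},D_{m+1}^\circ)$ with $u_{m+1}=u_mb_{m+1}$. For $m\ge2$ we have $D_m^\circ x\notin\mathcal N_m$ for $x\in X_m$, and $\varepsilon_m\in(0,1]$ denotes a number given by Lemma 8 for the compact operator $D_m^\circ$ with $i=R=m$. Then $D_m^\circ$ converges in norm to some $D$, and for $m\ge2$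
$$\|D-D_m^\circ\|\le\sum_{r\ge m}2^{-r-1}\varepsilon_m\le\varepsilon_m .$$

**Step 2. $Dx$ is cyclic for every $x\ne0$.** By Lemma 8, $Dx\notin\mathcal N_m$ for all $x\in X_m$, $m\ge2$. If $x\ne0$ and $Dx$ were non-cyclic, then $x\in X_i$ and $Dx\in\mathcal N_R$ for some $i,R$. With $m=\max(i,R)\ge2$ we would have $x\in X_m$ and $Dx\in\mathcal N_m$, a contradiction.

**Step 3. The limit inner function.** $\|u_{m+1}-u_m\|_2=\|b_{m+1}-1\|_2<2^{-m-1}$, so $u_m\to v$ in $H^2$. A subsequence converges a.e. on $\mathbb T$, so $|v|=1$ a.e. and $v$ is inner. For $r\ge m$, $u_r$ lies in the closed space $u_mH^2$, so $v\in u_mH^2$ for all $m$. The $u_m$ have simple zeros whose number grows with $m$, because each $b_m$ is nonconstant. So $v$ has infinitely many zeros and $\dim K_v=\infty$.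

**Step 4. Intertwining.** For polynomials $g$, $T_{u_m}^*D_m^\circ=D_m^\circ T$ gives $\langle D_m^\circ x,u_mg\rangle=\langle D_m^\circ Tx,g\rangle$. Since $u_mg\to vg$ in $H^2$, in the limit $\langle Dx,vg\rangle=\langle DTx,g\rangle$. As polynomials are dense, $T_v^*D=DT$.

**Step 5. The subspace $M$.** Let $\varphi(z)=v(z^2)$, an inner function with infinitely many zeros, so $T_\varphi^*$ is universal. With $C:H\to K_v$ an isometry and $D_1$ from (1), put
$$f_x(z)=(D_1x)(z^2)+z\,(Dx)(z^2),\qquad M=\{f_x:x\in H\}.$$
The map $x\mapsto f_x$ is linear and bounded with $\|f_x\|\ge\|D_1x\|\ge\|x\|$, so $M$ is closed. By (2), $T_v^*D_1=D_1T$ and $T_v^*D=DT$, we get $T_\varphi^*f_x=f_{Tx}$. So $M$ is invariant and $T_\varphi^*|_M$ is similar to $T$, which is a nonzero multiple of the operator we started from. If $f_x$ is non-cyclic, then by Section 5 so is $(Dx)(z^2)$. By Lemma 3 with $\omega=z^2$, so is $Dx$, and $x=0$ by Step 2. Hence every nonzero vector of $M$ is cyclic for $T_z^*$. Since $\varphi$ is inner, the last assertion of Theorem 2 holds as well. $\square$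

The two theorems differ in how $\varphi$ depends on $T$. In Theorem 1 a single $\varphi$ serves all $T$ with $T^*$ cyclic. In Theorem 2, where no multiplicity restriction is imposed, the $\varphi$ just constructed depends on $T$, and we do not claim that a single $\varphi$ suffices there.

## 13. The invariant subspace problem restricted to spaces of cyclic vectors

*Proof of the Corollary.* If every bounded operator on a separable infinite-dimensional Hilbert space has a closed invariant subspace other than $0$ and the whole space, this applies to each $T_\varphi^*|_M$. Conversely, suppose the condition on the spaces $M$ holds, and let $T$ be an operator on a separable infinite-dimensional $H$ without nontrivial closed invariant subspaces. An eigenvector would span such a subspace, so $\sigma_p(T)=\emptyset$. By Theorem 2, $\lambda T$ is similar, for some $\lambda\ne0$, to some $T_\varphi^*|_M$ with $T_\varphi^*$ universal and $M$ closed, invariant, infinite-dimensional, and consisting apart from $0$ of cyclic vectors. By hypothesis $M$ contains a closed $T_\varphi^*$-invariant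 subspace other than $0$ and $M$. The similarity carries it to a nontrivial closed invariant subspace of $T$, a contradiction. $\square$
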